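# Clustered negative singularities near the boundary: non-uniqueness for a singular Liouville equation

## 1. The equation, and the range $\rho\le 0$ where convexity settles everything

Let $\Omega\subset\mathbb R^2$ be a smooth bounded domain, let $p_1,\dots,p_N\in\Omega$ be distinct points, let $\alpha_j>-1$ be weights attached to them, and let $\rho$ be a real parameter. The singular Liouville equation is
$$\Delta v+\rho\,\frac{e^v}{\int_\Omega e^v\,dx}=4\pi\sum_{j=1}^N\alpha_j\delta_{p_j}\ \text{ in }\Omega,\qquad v=0\ \text{ on }\partial\Omega. \tag{1}$$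
How many solutions does it have? We first remove the Dirac masses. Let $G_p$ be the Dirichlet Green function: $-\Delta G_p=\delta_p$ in $\Omega$, $G_p=0$ on $\partial\Omega$. By the maximum principle $G_p\ge 0$, and
$$G_p(x)=\frac1{2\pi}\log\frac1{|x-p|}+H(x,p),$$
where $H(\cdot,p)$ is harmonic in $\Omega$ and continuous on $\overline\Omega$. Put
$$h(x)=e^{-4\pi\sum_j\alpha_jG_{p_j}(x)},\qquad v=u-4\pi\sum_j\alpha_jG_{p_j}.$$
Then $e^v=he^u$, and (1) becomes, for $u\in H^1_0(\Omega)$,
$$\Delta u+\rho\,\frac{he^u}{\int_\Omega he^u\,dx}=0\ \text{ in }\Omega. \tag{2}$$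
This is the equation of critical points of
$$J_\rho(u)=\frac12\|u\|^2-\rho\log\int_\Omega he^u\,dx,\qquad \|u\|^2=\int_\Omega|\nabla u|^2dx,\quad u\in H^1_0(\Omega).$$
We write $B_R=\{u\in H_0^1(\Omega):\|u\|<R\}$; a ball of points in the plane is written with its center, as in $B_r(x)$.

For example, if $\Omega$ is the unit disc and there is one point, $p=0$, then $G_0(x)=\frac1{2\pi}\log\frac1{|x|}$ and $h(x)=|x|^{2\alpha}$. In general $h$ behaves like $|x-p_j|^{2\alpha_j}$ near $p_j$: it vanishes at points of positive weight and blows up at points of negative weight. We collect the negative ones in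
$$\mathcal N=\{j:\alpha_j\in(-1,0)\},\qquad a_j=-\alpha_j\in(0,1)\ \ (j\in\mathcal N).$$
Since the points are distinct and $|x-p|^{-2a_js}$ is locally integrable when $2a_js<2$,
$$h\in L^s(\Omega)\quad\text{whenever } s\ge1 \text{ and } s\max_{\mathcal N}a_j<1. \tag{3}$$
In particular $h\in L^s$ for some $s>1$.

We use the Moser–Trudinger inequality throughout:
$$\log\int_\Omega e^u\,dx\le\frac1{16\pi}\|u\|^2+C_\Omega,\qquad u\in H^1_0(\Omega). \tag{MT}$$
Applied to $tu$, it bounds $\|e^u\|_{L^t}$ by a constant $C(t,R)$ for all $\|u\|\le R$ and $t<\infty$. We also use Vitali's theorem in this form: on a set of finite measure, if $f_n\to f$ a.e. and $f_n$ is bounded in $L^r$, then $f_n\to f$ in $L^t$ for $1\le t<r$. Together they give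
$$u_n\rightharpoonup u\text{ in }H^1_0(\Omega)\ \Longrightarrow\ e^{u_n}\to e^u\text{ in }L^t(\Omega)\text{ for every }t<\infty. \tag{4}$$
Indeed, every subsequence has by Rellich's theorem a further subsequence converging a.e., and $e^{u_n}$ is bounded in $L^{2t}$; so the further subsequence converges in $L^t$, always to the same limit. By Hölder's inequality with $h\in L^s$, $s>1$, it follows that $he^{u_n}\to he^u$ in $L^t$ for $1\le t<s$.

Two consequences hold for every real $\rho$ for the first, and as stated for the second. The functional $J_\rho$ is of class $C^1$: from $|e^{u+\varphi}-e^u-e^u\varphi|\le\frac12\varphi^2e^{|u|+|\varphi|}$, Hölder, (MT) and the Sobolev embeddings, $\int h e^{u+\varphi}=\int he^u+\int he^u\varphi+O(\|\varphi\|^2)$, and the derivative $\varphi\mapsto\int he^u\varphi$ depends continuously on $u$ by (4). Second, $J_\rho$ is weakly lower semicontinuous, because $\|u\|^2$ is and $\int he^u$ is weakly continuous by (4).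

**Proposition 1.** If $\rho\le0$, problem (1) has exactly one solution, for every $\Omega$, all points and all weights $\alpha_j>-1$.

**Proof.** By Hölder's inequality, for $0<\theta<1$,
$$\int_\Omega he^{\theta u+(1-\theta)\tilde u}\le\Bigl(\int_\Omega he^u\Bigr)^\theta\Bigl(\int_\Omega he^{\tilde u}\Bigr)^{1-\theta},$$
so $u\mapsto\log\int he^u$ is convex. Since $-\rho\ge0$, $J_\rho$ is the sum of the strictly convex $\frac12\|u\|^2$ and a convex function, hence strictly convex. Jensen's inequality for the probability measure $h\,dx/\int h$ gives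
$$-\rho\log\int_\Omega he^u\ge|\rho|\Bigl(\log\int_\Omega h+\frac{\int_\Omega hu}{\int_\Omega h}\Bigr)\ge-C-C\|u\|,$$
because $|\int hu|\le\|h\|_{L^s}\|u\|_{L^{s'}}\le C\|u\|$. So $J_\rho(u)\to\infty$ as $\|u\|\to\infty$, and by weak lower semicontinuity a minimizer exists. A strictly convex $C^1$ function has at most one critical point. $\square$

What changes when $\rho>0$? The second variation of $J_\rho$ at $u$ in the direction $\varphi$ is
$$\|\varphi\|^2-\rho\Bigl(\int\varphi^2d\mu-\Bigl(\int\varphi\,d\mu\Bigr)^2\Bigr),\qquad d\mu=\frac{he^u\,dx}{\int he^u}.$$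
The bracket is a variance, hence nonnegative. For $\rho>0$ it now counts against convexity, and it is large when $\mu$ concentrates where $h$ is large, which happens near the negative points.

## 2. Two thresholds for $\rho>0$ and the gap between them

Put
$$\alpha_-=\min_j\{0,\alpha_j\},\qquad\alpha=\sum_{j\in\mathcal N}\alpha_j,\qquad a=\sum_{j\in\mathcal N}a_j=-\alpha.$$
The most negative single weight controls existence by minimization. The Troyanov inequality says
$$8\pi(1+\alpha_-)\log\int_\Omega he^u\,dx\le\frac12\|u\|^2+C,\qquad u\in H^1_0(\Omega),$$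
so for $0<\rho<8\pi(1+\alpha_-)$
$$J_\rho(u)\ge\frac12\Bigl(1-\frac{\rho}{8\pi(1+\alpha_-)}\Bigr)\|u\|^2-C. \tag{5}$$
Thus $J_\rho$ is coercive and bounded below, and has a global minimizer.

The sum of the negative weights enters in a uniqueness theorem of Bartolucci–Gui–J.–Moradifam, which we quote: for every smooth bounded $\Omega$, possibly multiply connected, and every $\rho\le8\pi(1+\alpha)$, problem (1) has at most one solution.

If there is at most one negative weight, then $\alpha=\alpha_-$ and the two thresholds agree. If there are at least two, then $\alpha<\alpha_-$ and the interval $(8\pi(1+\alpha),8\pi(1+\alpha_-))$ is nonempty. Three small examples with two points, both of the same weight: weights $-\frac14$ give the interval $(4\pi,6\pi)$; weights $-\frac12$ give $(0,4\pi)$; weights $-\frac34$ give $(-4\pi,2\pi)$, of which the part $\rho\le0$ is covered by Proposition 1. The question, posed in "Uniqueness Of Solutions To Singular Liouville Equations" (http://archytas.pims.math.ca/workshops/2018/18w5209/files/Jevnikar.pdf), is whether uniqueness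 still holds in the gap. It does not.

**Theorem 1.** Let $\Omega\subset\mathbb R^2$ be any smooth bounded domain. Let $\alpha_1,\dots,\alpha_N>-1$, with at least two of them negative. Let
$$\max\{0,8\pi(1+\alpha)\}<\rho<8\pi(1+\alpha_-).$$
Then there are distinct points $p_1,\dots,p_N\in\Omega$ for which the problem has at least three solutions: the global minimizer of $J_\rho$, a second local minimizer with larger energy, and a mountain pass solution. The points with $\alpha_j\ge0$ may be prescribed arbitrarily (distinct) in $\Omega$.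

**Theorem 2.** Let $\Omega$ and the weights be as above and let $\rho<8\pi(1+\alpha_-)$. The problem has exactly one solution for all positions of the points if and only if $\rho\le8\pi\max\{0,1+\alpha\}$. If $\rho$ exceeds this value and is still $<8\pi(1+\alpha_-)$, the set of configurations $(p_1,\dots,p_N)$ with at least three solutions contains a nonempty open subset of $\Omega^N$. It also persists for nearby $\rho$.

In particular, if $\alpha\ge-1$, uniqueness fails for every $\rho$ in $(8\pi(1+\alpha),8\pi(1+\alpha_-))$, for suitable points. If $\alpha<-1$, uniqueness holds on the part $\rho\le0$ of the interval and fails for every $\rho>0$ in it, again for suitable points. The two possible positions of the points matter here: for a fixed configuration nothing is claimed.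

## 3. Three critical points from a well and one low value

The purpose of this section is to reduce Theorem 1 to two inequalities: $J$ has a well around $0$, and somewhere else $J$ is lower than anywhere in the well.

We recall two notions. A $C^1$ functional $J$ satisfies the Palais–Smale condition if every sequence with $J(u_n)$ bounded and $J'(u_n)\to0$ has a strongly convergent subsequence. The Ambrosetti–Rabinowitz mountain pass theorem says: if $J$ is $C^1$ and satisfies this condition, if $\|u_1\|<R<\|w\|$, and if $\max\{J(u_1),J(w)\}<\inf_{\|u\|=R}J$, then the number $c=\inf_\gamma\max_tJ(\gamma(t))$, taken over continuous paths $\gamma$ from $u_1$ to $w$, is a critical value. Since every such path crosses $\{\|u\|=R\}$, $c\ge\inf_{\|u\|=R}J$.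

**Lemma 1.** Let $0<\rho<8\pi(1+\alpha_-)$ and write $J=J_\rho$. Suppose there are $R>0$ and $w\in H^1_0(\Omega)$ with
$$\text{(i)}\ \inf_{\|u\|=R}J>J(0),\qquad\text{(ii)}\ J(w)<\inf_{\|u\|\le R}J.$$
Then $J$ has at least three critical points: a global minimizer, a local minimizer in $B_R$ of larger energy, and a mountain pass point.

**Proof.** By (5) and weak lower semicontinuity there is a global minimizer $u_2$, and $J(u_2)\le J(w)$. The closed ball $\overline{B_R}$ is weakly compact, so $J$ attains its minimum over it at some $u_1$. Since $J(u_1)\le J(0)<\inf_{\|u\|=R}J$, we have $\|u_1\|<R$, so $u_1$ is a local minimizer and a critical point. By (ii), $J(u_2)\le J(w)<J(u_1)\le J(0)$.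

Next we check the Palais–Smale condition. Let $J(u_n)$ be bounded and $J'(u_n)\to0$. By (5), $u_n$ is bounded, so along a subsequence $u_n\rightharpoonup u$. By (4), $he^{u_n}\to he^u$ in some $L^t$, $t>1$, and $\int he^{u_n}\to\int he^u>0$; hence the quotients $he^{u_n}/\int he^{u_n}$ converge in $L^t$. From the formula for $J'$,
$$\|u_n-u\|^2=\langle J'(u_n),u_n-u\rangle+\rho\int_\Omega\frac{he^{u_n}}{\int_\Omega he^{u_n}}(u_n-u)\,dx-\int_\Omega\nabla u\cdot\nabla(u_n-u)\,dx.$$
The first term tends to $0$ because $u_n-u$ is bounded, the second because $u_n\to u$ in $L^{t'}$ by Rellich, the third by weak convergence. So $u_n\to u$ strongly.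

By (ii), $w\notin\overline{B_R}$, so $\|u_1\|<R<\|w\|$; and $J(u_1),J(w)\le J(0)<\inf_{\|u\|=R}J$ by (i). The mountain pass theorem gives a critical point $u_3$ with $J(u_3)\ge\inf_{\|u\|=R}J>J(0)$. Therefore $J(u_2)<J(u_1)\le J(0)<J(u_3)$ and the three are distinct. $\square$

## 4. A cluster at the center of a disc: low values but no well

The number $8\pi(1+\alpha)$ suggests collapsing the negative points into one, since together they act as a singularity of weight $\alpha$. Try this in the simplest setting: $\Omega$ is the unit disc, all weights are negative, there are at least two of them, $a<1$, and $p_j=\varepsilon z_j$ with fixed distinct $|z_j|<1$ and $\varepsilon\to0$. In complex notation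
$$h_\varepsilon(x)=\prod_j\Bigl(\frac{|1-\varepsilon\bar z_jx|}{|x-\varepsilon z_j|}\Bigr)^{2a_j}\longrightarrow h_0(x)=|x|^{-2a}\quad\text{for }x\ne0.$$
Write $J_\varepsilon$ for the corresponding functional.

Low values come easily. Let $\varepsilon=e^{-L}\le\frac12$. On $|x|<\varepsilon$ the denominators are less than $2\varepsilon$ and the numerators at least $1-\varepsilon^2\ge\frac12$, so $h_\varepsilon\ge(4\varepsilon)^{-2a}$ there and $\int_{|x|<\varepsilon}h_\varepsilon\ge c\,\varepsilon^{2-2a}=c\,e^{-2(1-a)L}$ with some $c>0$ independent of $\varepsilon$. Take the truncated logarithm $w=b$ for $|x|\le\varepsilon$ and $w=\frac bL\log\frac1{|x|}$ for $\varepsilon\le|x|\le1$. Its energy is $\frac12\|w\|^2=\frac12\int_\varepsilon^1\frac{b^2}{L^2r^2}2\pi r\,dr=\frac{\pi b^2}{L}$, so for $\rho>0$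
$$J_\varepsilon(w)\le\frac{\pi b^2}L-\rho b+2\rho(1-a)L+C.$$
The best choice is $b=\rho L/2\pi$, and it gives
$$J_\varepsilon(w)\le-\frac{\rho}{4\pi}\bigl(\rho-8\pi(1-a)\bigr)L+C. \tag{6}$$
So when $\rho>8\pi(1+\alpha)$, the minimum of $J_\varepsilon$ tends to $-\infty$ as $\varepsilon\to0$. The threshold has appeared, and condition (ii) looks harmless. What is missing is condition (i), and it really is missing.

**Lemma 2.** In this setting let $\rho\ge8\pi(1-a)$. For every $R>0$ and all sufficiently small $\varepsilon$, $J_\varepsilon$ has no critical point in $\overline{B_R}$. In particular condition (i) fails for this $R$ when $\varepsilon$ is small.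

**Proof.** The last sentence follows from the first, since (i) produces a critical point in $B_R$ by minimization over $\overline{B_R}$, as in the proof of Lemma 1. Suppose that $u_\varepsilon$ are critical points in $\overline{B_R}$ for a sequence $\varepsilon\to0$.

First we pass to the limit. Choose $s_1>1$ with $as_1<1$. Since $h_\varepsilon\le\prod_j(2/|x-p_j|)^{2a_j}$, Hölder's inequality with exponents $a/a_j$ gives
$$\int_\Omega h_\varepsilon^{s_1}\le C\prod_j\Bigl(\int_\Omega|x-p_j|^{-2as_1}dx\Bigr)^{a_j/a}\le C\int_{|y|<2}|y|^{-2as_1}dy<\infty.$$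
By Vitali $h_\varepsilon\to h_0$ in $L^s$ for $1\le s<s_1$. Along a subsequence $u_\varepsilon\rightharpoonup u$, and by (4) and Hölder $h_\varepsilon e^{u_\varepsilon}\to h_0e^u$ in $L^t$ for some $t>1$. So $u\in H^1_0$ is a weak solution of
$$\Delta u+\lambda|x|^{-2a}e^u=0,\qquad\lambda=\frac{\rho}{\int_\Omega h_0e^u}>0.$$

Now we rule out such a $u$ by the Pohozaev identity. The term $\lambda|x|^{-2a}e^u$ lies in $L^t$ for some $t>1$, so $u\in W^{2,t}$ is Hölder continuous on the closed disc, and by Schauder estimates $u$ is $C^2$ on the closed disc minus the origin. In dimension two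
$$\Delta u\,(x\cdot\nabla u)=\operatorname{div}\Bigl(\nabla u\,(x\cdot\nabla u)-\frac x2|\nabla u|^2\Bigr),\qquad |x|^{-2a}x\cdot\nabla e^u=\operatorname{div}\bigl(x|x|^{-2a}e^u\bigr)-2(1-a)|x|^{-2a}e^u.$$
Multiply the equation by $x\cdot\nabla u$ and integrate over $\delta<|x|<1$. On $|x|=1$ we have $u=0$ and $\nabla u=(\partial_\nu u)x$, so the boundary terms are $\frac12\int(\partial_\nu u)^2+2\pi\lambda$. On $|x|=\delta$ they are bounded by $\frac32\delta\int_{|x|=\delta}|\nabla u|^2+2\pi\lambda\delta^{2-2a}e^{\max u}$. Since $\int_0^1\frac1\delta\bigl(\delta\int_{|x|=\delta}|\nabla u|^2\bigr)d\delta=\|u\|^2<\infty$, there is a sequence $\delta\to0$ along which $\delta\int_{|x|=\delta}|\nabla u|^2\to0$. In the limit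
$$\frac12\int_{|x|=1}(\partial_\nu u)^2+2\pi\lambda=2(1-a)\lambda\int_\Omega|x|^{-2a}e^u=2(1-a)\rho.$$
Integrating the equation itself over $\delta<|x|<1$, the inner flux is at most $\bigl(2\pi\,\delta\int_{|x|=\delta}|\nabla u|^2\bigr)^{1/2}\to0$ along the same sequence, so $\int_{|x|=1}\partial_\nu u=-\rho$. By Cauchy–Schwarz $\int(\partial_\nu u)^2\ge\rho^2/2\pi$, and hence
$$\frac{\rho^2}{4\pi}<\frac{\rho^2}{4\pi}+2\pi\lambda\le2(1-a)\rho.$$
Since $\rho>0$, this says $\rho<8\pi(1-a)$, a contradiction. $\square$

So the collapsed cluster is visible already at bounded energy, and it destroys the well. We need a place where the cluster cannot be felt by functions of bounded energy and can still be felt by a tall spike. Near the boundary the Green function is small: if $p$ is at distance about $d$ from $\partial\Omega$, then $G_p$ is only of size $d/|x-p|$ away from $p$. This suggests a cluster of size $\varepsilon$ at distance $d$ from $\partial\Omega$ with $\varepsilon\ll d\to0$. Outside the disc of radius $d$ the negative weights barely change $h$. Inside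 it $h$ may be large, but the area is only about $d^2$. On the other hand the truncated logarithm in (6) needs only an annulus with large ratio of radii, and $\varepsilon<r<d$ is one, with $L=\log(d/\varepsilon)$. The price for small $d$ is an extra $2\rho\log\frac1d$ in the energy, from the factor $d^2$ in the area. It can be paid if $L$ is a large enough multiple of $\log\frac1d$. It remains to see whether that multiple keeps the cluster invisible.

## 5. Two scales, $d$ and $\varepsilon=d^{1+K}$

The purpose of this section is to fix the configuration. From here to the end of Section 8, $\rho$ is as in Theorem 1. Note that $\rho-8\pi(1-a)>0$ and $\rho>0$.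

**Choice of the exponents.** We choose $K>0$ and $s\in(1,2)$ with
$$K>\frac{8\pi}{\rho-8\pi(1-a)},\qquad K(as-1)<1,\qquad s\max_{\mathcal N}a_j<1,\qquad as\ne1. \tag{7}$$
The first condition will pay for $2\rho\log\frac1d$; the second will make the cluster invisible in $L^s$. They pull in opposite directions when $a>1$, so we must check that they are compatible. If $a<1$, take $s>1$ so close to $1$ that $as<1$ and $s\max_{\mathcal N} a_j<1$; then the second condition holds for every $K>0$, and $K$ may be any large number. If $a\ge1$, the assumption $\rho>0$ gives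
$$\frac{8\pi}{\rho+8\pi(a-1)}\,(a-1)<1,$$
so some $K$ slightly above $\frac{8\pi}{\rho+8\pi(a-1)}$ still satisfies $K(a-1)<1$. Then take $s>1$ close to $1$; here $as>1$.

For weights $-\frac14,-\frac14$ and $\rho=5\pi$ we have $a=\frac12$ and the first condition is $K>8$: $K=9$, $s=\frac32$ will do. For weights $-\frac34,-\frac34$ and $\rho=\pi$ we have $a=\frac32$, the first condition is $K>\frac85$, and $K(a-1)<1$ is $K<2$: with $K=1.8$ and $s=1.02$ we get $K(as-1)=1.8\cdot0.53=0.954<1$ and $s\cdot\frac34<1$. The condition $\rho>0$ is exactly what leaves room between the two bounds for $K$ when $a>1$.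

**The points.** Fix the points with $\alpha_j\ge0$ anywhere, distinct, in $\Omega$, and put $h_+=\exp\bigl(-4\pi\sum_{j\notin\mathcal N}\alpha_jG_{p_j}\bigr)$. Then $0\le h_+\le1$, and $h_+$ is continuous near $\partial\Omega$ and equals $1$ on $\partial\Omega$. Fix $x_0\in\partial\Omega$ with inner unit normal $\nu$. Since $\partial\Omega$ is smooth, there is $r_0>0$ such that
$$B_{r_0}(x_0+r_0\nu)\subset\Omega,\qquad B_{r_0}(y)\cap\Omega=\emptyset\ \text{ with } y=x_0-r_0\nu.$$
Fix distinct $z_j$, $j\in\mathcal N$, with $|z_j|<1$. For small $d\in(0,r_0)$ put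
$$q=x_0+d\nu,\qquad\varepsilon=d^{1+K}\le\frac d3,\qquad p_j=q+\varepsilon z_j\quad(j\in\mathcal N).$$
Since $|q-(x_0+r_0\nu)|=r_0-d$, we have $B_d(q)\subset B_{r_0}(x_0+r_0\nu)\subset\Omega$. Since $B_d(q)\subset B_{2d}(x_0)$, for small $d$ we have $h_+\ge\frac12$ on $B_d(q)$, and the cluster avoids the prescribed points.

Let $h_-=\exp\bigl(4\pi\sum_{j\in\mathcal N}a_jG_{p_j}\bigr)\ge1$, so that $h=h_+h_-$. Let $J_d$ be the functional with this $h$, and $J^0$ the functional with $h_+$ in place of $h$, both with the given $\rho$. Note that $J^0$ does not depend on $d$. Below, $C$, $C_1$ and $c_0$ denote positive constants independent of $d$, and $C$ may change from line to line.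

## 6. The cluster is invisible in $L^s$

**Lemma 3.** $\|h_--1\|_{L^s(\Omega)}\to0$ as $d\to0$.

**Step 1: an upper bound for the Green function near the boundary.** The aim is to show that $G_{p_j}$ is small away from the cluster. We compare it with the Green function of the exterior of the disc $B_{r_0}(y)$, which is explicit. Let $p=p_j$, $j\in\mathcal N$, and, in complex notation,
$$X=\frac{x-y}{r_0},\qquad P=\frac{p-y}{r_0},\qquad E(x)=\frac1{2\pi}\log\frac{|1-\overline PX|}{|X-P|}.$$
Since the open set $\Omega$ does not meet $B_{r_0}(y)$, it does not meet the closed disc either; so $|X|\ge1$ for $x\in\overline\Omega$ and $|P|>1$. Also $|p-y|\le|q-y|+\varepsilon\le r_0+2d$, so $|P|\le1+2d/r_0$.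

The numerator of the fraction vanishes only at $X=1/\overline P$, of modulus less than $1$. So $E$ is harmonic for $|X|>1$, $X\ne P$, and continuous for $|X|\ge1$ away from $P$. It has the singularity $\frac1{2\pi}\log\frac1{|x-p|}$ at $p$. Finally $E\ge0$ for $|X|\ge1$, because
$$|1-\overline PX|^2-|X-P|^2=1+|P|^2|X|^2-|X|^2-|P|^2=(1-|P|^2)(1-|X|^2)\ge0.$$
Thus $G_p-E$ extends to a harmonic function in $\Omega$, continuous on $\overline\Omega$ and $\le0$ on $\partial\Omega$. By the maximum principle $G_p\le E$ in $\Omega$.

To estimate $E$ write $1-\overline PX=(1-|P|^2)+\overline P(P-X)$. Since $d<r_0$, $|P|^2-1=(|P|-1)(|P|+1)\le\frac{2d}{r_0}\cdot4$, and $|X-P|=|x-p|/r_0$. With $D=\operatorname{diam}\Omega\ge|x-p|$,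
$$\frac{|1-\overline PX|}{|X-P|}\le|P|+\frac{|P|^2-1}{|X-P|}\le1+\frac{2d}{r_0}+\frac{8d}{|x-p|}\le1+\frac{C_1d}{|x-p|},\qquad C_1=\frac{2D}{r_0}+8.$$
Since $4\pi a_jG_{p_j}\le4\pi a_jE$ and $4\pi a_j\cdot\frac1{2\pi}=2a_j$, we obtain
$$1\le h_-(x)\le\prod_{j\in\mathcal N}\Bigl(1+\frac{C_1d}{|x-p_j|}\Bigr)^{2a_j},\qquad x\in\Omega. \tag{8}$$

**Step 2: integration over three regions.** The aim is to integrate $(h_--1)^s$ using (8). Let $r=|x-q|$ and $\beta=2as$; by (7), $\beta\ne2$. If $r\ge2\varepsilon$, then $|x-p_j|\ge r-\varepsilon\ge r/2$, so $h_-\le(1+2C_1d/r)^{2a}$.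

In the region $r\ge d$ we have $d/r\le1$. By the mean value theorem $(1+2C_1\tau)^{2a}-1\le C\tau$ for $0\le\tau\le1$, so $h_--1\le Cd/r$. The contribution to $\int(h_--1)^s$ is at most
$$Cd^s\int_0^Dr^{1-s}\,dr\le Cd^s,$$
since $s<2$.

In the region $2\varepsilon\le r<d$ we have $1+2C_1d/r\le(1+2C_1)d/r$, so $(h_--1)^s\le h_-^s\le C(d/r)^{\beta}$. Since $\beta\ne2$, the contribution is at most
$$Cd^\beta\int_{2\varepsilon}^dr^{1-\beta}\,dr\le Cd^\beta\bigl(d^{2-\beta}+\varepsilon^{2-\beta}\bigr)=C\bigl(d^2+d^\beta\varepsilon^{2-\beta}\bigr)=C\bigl(d^2+d^{2-K(\beta-2)}\bigr),$$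
where the last equality uses $\varepsilon=d^{1+K}$.

In the region $r<2\varepsilon$ we have $|x-p_j|<3\varepsilon\le d$, so $1+C_1d/|x-p_j|\le(1+C_1)d/|x-p_j|$ and $h_-\le C\prod_j(d/|x-p_j|)^{2a_j}$. Substituting $x=q+\varepsilon\xi$, the contribution is at most
$$C\varepsilon^2\Bigl(\frac d\varepsilon\Bigr)^{\beta}\int_{|\xi|<2}\prod_{j\in\mathcal N}|\xi-z_j|^{-2a_js}\,d\xi\le Cd^{2-K(\beta-2)}.$$
The integral is independent of $d$, and it is finite because the $z_j$ are distinct and $2a_js<2$ by (7).

Altogether $\int_\Omega(h_--1)^s\le C\bigl(d^s+d^2+d^{2-K(\beta-2)}\bigr)$, and $2-K(\beta-2)=2\bigl(1-K(as-1)\bigr)>0$ by (7). This proves Lemma 3. $\square$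

## 7. The well survives: condition (i)

The aim is to transfer to $J_d$ the well of $J^0$. The functional $J^0$ has no negative singularities, so its critical parameter is $8\pi$, and $\rho<8\pi(1+\alpha_-)<8\pi$.

**Step 1: the well of $J^0$.** Since $h_+\le1$ and $\rho>0$, (MT) gives
$$J^0(u)\ge\frac12\|u\|^2-\rho\log\int_\Omega e^u\ge\frac12\Bigl(1-\frac\rho{8\pi}\Bigr)\|u\|^2-C.$$
Hence we can fix $R>0$, independent of $d$, with $J^0\ge J^0(0)+2$ on $\|u\|=R$. Put $m=\inf_{\overline{B_R}}J^0$; it is finite by the same bound.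

**Step 2: comparison of $J_d$ and $J^0$ on $\overline{B_R}$.** Let $\|u\|\le R$. By Cauchy–Schwarz, $\int h_+^{1/2}=\int(h_+^{1/2}e^{u/2})e^{-u/2}\le(\int h_+e^u)^{1/2}(\int e^{-u})^{1/2}$, so with (MT)
$$\int_\Omega h_+e^u\ge\frac{\bigl(\int_\Omega h_+^{1/2}\bigr)^2}{\int_\Omega e^{-u}}\ge c(R)>0.$$
Also $0\le h-h_+=h_+(h_--1)\le h_--1$, so
$$0\le\int_\Omega(h-h_+)e^u\le\|h_--1\|_{L^s}\|e^u\|_{L^{s'}}\le C(R)\|h_--1\|_{L^s}.$$
Using $\log(1+\tau)\le\tau$,
$$0\le J^0(u)-J_d(u)=\rho\log\frac{\int_\Omega he^u}{\int_\Omega h_+e^u}\le\rho\,\frac{C(R)}{c(R)}\|h_--1\|_{L^s}.$$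
By Lemma 3 the right side tends to $0$, uniformly on $\overline{B_R}$. Once it is at most $1$,
$$J_d(0)\le J^0(0),\qquad\inf_{\|u\|=R}J_d\ge J^0(0)+1>J_d(0),\qquad\inf_{\overline{B_R}}J_d\ge m-1. \tag{9}$$
The middle relation is condition (i) of Lemma 1 for $J_d$. The last one bounds the bottom of the well from below independently of $d$.

## 8. A spike on the annulus $\varepsilon<r<d$: condition (ii)

The aim is to find $w$ with $J_d(w)<m-1$ when $d$ is small.

**Step 1: mass of $h$ inside the cluster.** Since $B_d(q)\subset\Omega$, the maximum principle shows that for $p\in B_\varepsilon(q)$ the function $G_p$ is at least the Green function of $B_d(q)$. Placing the origin at $q$, for $|x|,|p|<\varepsilon\le d/3$ we have $|d^2-\bar px|\ge d^2-\varepsilon^2\ge\frac89d^2$ and $|x-p|<2\varepsilon$, so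
$$G_p(x)\ge\frac1{2\pi}\log\frac{|d^2-\bar px|}{d|x-p|}\ge\frac1{2\pi}\log\frac{4d}{9\varepsilon}\ge\frac1{2\pi}\log\frac{3d}{8\varepsilon}.$$
Hence $h_-\ge(3d/8\varepsilon)^{2a}$ on $B_\varepsilon(q)$. Put $L=\log(d/\varepsilon)=K\log\frac1d$. With $h_+\ge\frac12$ on $B_d(q)$ and $\varepsilon=de^{-L}$,
$$\int_{B_\varepsilon(q)}h\,dx\ge\frac12\pi\varepsilon^2\Bigl(\frac{3d}{8\varepsilon}\Bigr)^{2a}=c_0\,d^2e^{-2(1-a)L}.$$

**Step 2: the truncated logarithm.** As in Section 4, let $b=\rho L/2\pi$ and
$$w=b\ \text{ on }|x-q|\le\varepsilon,\qquad w=\frac bL\log\frac d{|x-q|}\ \text{ on }\varepsilon\le|x-q|\le d,\qquad w=0\ \text{ elsewhere}.$$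
Then $w\in H^1_0(\Omega)$ and $\frac12\|w\|^2=\frac12\int_\varepsilon^d\frac{b^2}{L^2r^2}2\pi r\,dr=\frac{\pi b^2}L$. Since $\rho>0$ and $\int_\Omega he^w\ge e^b\int_{B_\varepsilon(q)}h$,
$$J_d(w)\le\frac{\pi b^2}L-\rho b-\rho\log\bigl(c_0d^2e^{-2(1-a)L}\bigr).$$
With $b=\rho L/2\pi$ the first two terms add up to $-\rho^2L/4\pi$, so
$$J_d(w)\le-\frac\rho{4\pi}\bigl(\rho-8\pi(1-a)\bigr)L+2\rho\log\frac1d+C=-\rho\Bigl[\frac{K(\rho-8\pi(1-a))}{4\pi}-2\Bigr]\log\frac1d+C. \tag{10}$$
By the first condition in (7) the bracket is positive, so $J_d(w)\to-\infty$ as $d\to0$.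

**Step 3: end of the proof of Theorem 1.** For small $d$, (10) gives $J_d(w)<m-1\le\inf_{\overline{B_R}}J_d$ by (9). This is condition (ii), and (9) contains (i). Lemma 1 applies to $J_d$ and gives at least three solutions: the global minimizer, a local minimizer in $B_R$ of larger energy, and a mountain pass solution. The points with $\alpha_j\ge0$ were arbitrary. $\blacksquare$

## 9. The sharp threshold and an open set of configurations

**Step 1: uniqueness for $\rho\le8\pi\max\{0,1+\alpha\}$.** Note first that $8\pi\max\{0,1+\alpha\}<8\pi(1+\alpha_-)$, because $\alpha_->-1$ and $\alpha<\alpha_-$. If $\rho\le0$, Proposition 1 gives exactly one solution. If $0<\rho\le8\pi(1+\alpha)$, a solution exists because $\rho<8\pi(1+\alpha_-)$, by (5), and it is the only one by the quoted theorem of Bartolucci–Gui–J.–Moradifam. This holds for all positions of the points.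

**Step 2: failure above the threshold.** If $8\pi\max\{0,1+\alpha\}<\rho<8\pi(1+\alpha_-)$, Theorem 1 provides points with at least three solutions. With Step 1 this proves the equivalence in Theorem 2.

**Step 3: continuity of $h$ in the points.** The aim is to show that a small motion of the points changes $J$ little on bounded sets. Let $P^0=(p_j^0)$ be a configuration from Theorem 1, with the $R$ and $w$ found there. The boundary values of $H(\cdot,p)$ are $\frac1{2\pi}\log|x-p|$, and they depend continuously on $p\in\Omega$ in $C(\partial\Omega)$. By the maximum principle $p\mapsto H(\cdot,p)\in C(\overline\Omega)$ is continuous. Therefore, as $P\to P^0$,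
$$h_P(x)=\prod_j|x-p_j|^{2\alpha_j}e^{-4\pi\sum_j\alpha_jH(x,p_j)}\longrightarrow h_{P^0}(x)\quad\text{for a.e. }x.$$
Choose $s_1>1$ with $s_1\max_{\mathcal N}a_j<1$. For $P$ near $P^0$ the points stay at mutual distance at least some $\eta>0$, so at each $x$ at most one factor $|x-p_j|^{-2a_j}$ exceeds $(2/\eta)^{2a_j}$; since $2a_js_1<2$ and the functions $H(\cdot,p_j)$ are uniformly bounded, $h_P$ is bounded in $L^{s_1}$. By Vitali, applied along sequences $P\to P^0$, $h_P\to h_{P^0}$ in $L^s$ for every $1<s<s_1$.

**Step 4: uniform convergence of the functionals.** Fix $R'>0$ and let $\|u\|\le R'$. As in Section 7,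
$$\int_\Omega h_{P^0}e^u\ge\frac{\bigl(\int_\Omega h_{P^0}^{1/2}\bigr)^2}{\int_\Omega e^{-u}}\ge c>0,\qquad\Bigl|\int_\Omega(h_P-h_{P^0})e^u\Bigr|\le C(R')\|h_P-h_{P^0}\|_{L^s}\to0,$$
so for $P$ close to $P^0$ both integrals are at least $c/2$, and $\bigl|\log\int h_Pe^u-\log\int h_{P^0}e^u\bigr|\le\frac2c\,C(R')\|h_P-h_{P^0}\|_{L^s}\to0$ uniformly. These logarithms are also bounded on $\overline{B_{R'}}$, from below by the last bounds and from above by Hölder and (MT). Writing $J_{\rho',P}$ for the functional with parameter $\rho'$ and weight $h_P$,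
$$J_{\rho',P}(u)-J_{\rho,P^0}(u)=-(\rho'-\rho)\log\int_\Omega h_Pe^u-\rho\Bigl(\log\int_\Omega h_Pe^u-\log\int_\Omega h_{P^0}e^u\Bigr)$$
tends to $0$ uniformly on $\overline{B_{R'}}$ as $(\rho',P)\to(\rho,P^0)$.

**Step 5: openness.** Take $R'=\max\{R,\|w\|\}$. Conditions (i) and (ii), with these fixed $R$ and $w$, are strict inequalities between quantities that depend only on the values of $J$ on $\overline{B_{R'}}$: $J(0)$, $J(w)$, $\inf_{\|u\|=R}J$ and $\inf_{\|u\|\le R}J$. By Step 4 they persist for all $(\rho',P)$ in a neighborhood of $(\rho,P^0)$, which we take so small that $0<\rho'<8\pi(1+\alpha_-)$ and the points of $P$ are distinct. Lemma 1 then gives at least three solutions for each such $(\rho',P)$. Taking $\rho'=\rho$ gives a nonempty open subset of $\Omega^N$, and letting $\rho'$ vary gives the persistence for nearby parameters. This proves Theorem 2. $\blacksquare$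

Thus, for every domain and every set of weights with at least two negative entries, the threshold $8\pi(1+\alpha)$ (or $0$ if $\alpha\le-1$) is optimal among conditions on $\rho$ that do not depend on the positions of the points.
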